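\title{Tournament matrices of subpolynomial Boolean rank}

\begin{abstract}
Let $b(n)$ be the minimum Boolean rank of an $n\times n$ tournament matrix, and let $\operatorname{tc}(k)$ be the maximum size of a $(0,1,*)$ tournament code of length $k$. It was conjectured that $\sqrt n\le b(n)\le n^{2/3}$ and $k^{3/2}\le \operatorname{tc}(k)\le k^2$ for large $n$ and $k$. We prove that $b(n)\le 2^{7(\log_2 n)^{8/9}}$ and $\operatorname{tc}(k)\ge 2^{\frac18(\log_2 k)^{9/8}}$ for large $n$ and $k$, so the conjecture is false: $b(n)=n^{o(1)}$, and $\operatorname{tc}(k)$ grows faster than every polynomial. The vertices of our tournaments are matrices over $\mathbb F_2$, and the edge between $x$ and $y$ is oriented by a vector chosen outside the kernel of $x+y$, in such a way that a small part of the kernel determines the choice.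
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{tournament matrix} of order $n$ is an $n\times n$ $(0,1)$-matrix $M$ with $M+M^{\top}=J-I$, where $J$ is the all-ones matrix. Its diagonal is zero, and for $x\ne y$ exactly one of $M(x,y)$, $M(y,x)$ equals $1$; we say that $x$ \emph{beats} $y$ when $M(x,y)=1$. The \emph{Boolean rank} of an $n\times n$ $(0,1)$-matrix $M$ is the least $k$ such that $M=FG$ for $(0,1)$-matrices $F$ of size $n\times k$ and $G$ of size $k\times n$, the product being computed with $1+1=1$. If $R_i$ is the support of the $i$th column of $F$ and $C_i$ is the support of the $i$th row of $G$, then $M=FG$ says that the set of ones of $M$ is the union of the \emph{rectangles} $R_i\times C_i$. So the Boolean rank is the least number of rectangles, possibly overlapping, that consist of ones of $M$ and cover all ones of $M$. We use it in this form. Let $b(n)$ be the minimum Boolean rank of a tournament matrix of order $n$, and let $\operatorname{tc}(k)$ be the largest order of a tournament matrix of Boolean rank at most $k$. A principal submatrix of a tournament matrix is a tournament matrix,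 and a cover by rectangles restricts to it. Hence $b$ is nondecreasing, and $\operatorname{tc}(k)\ge n$ if and only if $b(n)\le k$.

The notation $\operatorname{tc}$ comes from codes. A \emph{$(0,1,*)$ tournament code} of length $k$ is a set of words in $\{0,1,*\}^k$ such that for every two distinct words $u,v$ exactly one of the following holds: there is a coordinate $i$ with $u_i=1$ and $v_i=0$, or there is a coordinate $i$ with $u_i=0$ and $v_i=1$. Given a cover of a tournament matrix by $R_1\times C_1,\dots,R_k\times C_k$, we have $R_i\cap C_i=\emptyset$ because the diagonal is zero, so each vertex $x$ has a word whose $i$th letter is $1$, $0$ or $*$ according as $x\in R_i$, $x\in C_i$ or neither; $x$ beats $y$ exactly when some coordinate shows $1$ for $x$ and $0$ for $y$, so these words form a code. Reading this backward turns a code into a covered tournament matrix. Thus $\operatorname{tc}(k)$ is the maximum size of a code of length $k$.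

All logarithms are to base $2$, and $[N]=\{1,\dots,N\}$. Two simple cases show the range of the question. Replacing every $*$ by $0$ keeps the words of a code distinct, so $\operatorname{tc}(k)\le 2^k$ and $b(n)\ge\log n$; and merely separating all pairs is about that cheap, since $J-I$ is covered by the $2\lceil\log n\rceil$ rectangles ``the $p$th binary digit of $x$ is $\epsilon$, that of $y$ is $1-\epsilon$''. A tournament must in addition never separate a pair in both directions, and this can be expensive. The transitive tournament on $[n]$, in which $x$ beats $y$ when $x>y$, has Boolean rank $n-1$: its $n-1$ nonzero rows cover it, and no rectangle contains two of the ones $(x+1,x)$, $(y+1,y)$ with $x<y$, since it would contain $(x+1,y)$ with $x+1\le y$. Where between $\log n$ and $n$ does $b(n)$ lie? It is conjectured in \cite[Conjecture~6.18]{source} that for all sufficiently large $n$ and $k$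
\begin{equation}\label{eq:conj}
\sqrt n\le b(n)\le n^{2/3}\qquad\text{and}\qquad k^{3/2}\le \operatorname{tc}(k)\le k^2 .
\end{equation}
We show that $b(n)$ is smaller than every power of $n$.

\begin{theorem}\label{thm:main}
For every integer $a\ge2$ we have $b\bigl(2^{a^9}\bigr)\le 2^{6a^8}$. Consequently, for all sufficiently large $n$ and $k$,
\[
b(n)\le 2^{7(\log n)^{8/9}},\qquad \operatorname{tc}(k)\ge 2^{\frac18(\log k)^{9/8}}=k^{\frac18(\log k)^{1/8}} .
\]
\end{theorem}

\begin{corollary}\label{cor:conj}
For every $\varepsilon,A>0$ we have $b(n)<n^{\varepsilon}$ and $\operatorname{tc}(k)>k^A$ for all sufficiently large $n$ and $k$. In particular, the conjecture \eqref{eq:conj} is false: the inequalities $\sqrt n\le b(n)$ and $\operatorname{tc}(k)\le k^2$ fail for all large $n$ and $k$, while $b(n)\le n^{2/3}$ and $\operatorname{tc}(k)\ge k^{3/2}$ hold for all large $n$ and $k$.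
\end{corollary}

The known bounds $b(n)\ge n^{1/\sqrt{\log n}}$ and $\operatorname{tc}(k)\le k^{\log k}$, which we quote only for comparison, combine with Theorem~\ref{thm:main} to give, for large $n$ and $k$,
\[
2^{(\log n)^{1/2}}\le b(n)\le 2^{7(\log n)^{8/9}},\qquad 2^{\frac18(\log k)^{9/8}}\le \operatorname{tc}(k)\le 2^{(\log k)^2}.
\]
So the quasi-polynomial upper bound on $\operatorname{tc}(k)$ cannot be replaced by a polynomial one. We do not claim that the exponents $8/9$ and $9/8$ are optimal.

The proof is self-contained. Section~\ref{sec:triples} presents the method in a combinatorial form, in which both exponents $2/3$ and $1/2$ of \eqref{eq:conj} appear. Section~\ref{sec:selectors} introduces its linear form and reduces the theorem to a problem about subspaces of $\mathbb F_2^r$, which Section~\ref{sec:budget} solves. Section~\ref{sec:proof} chooses the parameters.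

\section{Comparing tuples: the exponents $2/3$ and $1/2$}\label{sec:triples}

Let $K=\{0,1\}^N$ with a fixed linear order, and let the vertices be the $r$-tuples $x=(x_1,\dots,x_r)\in K^r$, so that $n=2^{Nr}$. For $x\neq y$ the agreement set $S(x,y)=\{i:x_i=y_i\}$ is a proper subset of $[r]$, symmetric in $x$ and $y$. Fix a rule that assigns to every proper subset $S$ a \emph{leader} $\ell(S)\notin S$, and let $x$ beat $y$ when $x_\ell>y_\ell$ for $\ell=\ell(S(x,y))$. This is a tournament. The rule $\ell(S)=\min([r]\setminus S)$ gives the lexicographic order, of Boolean rank $n-1$.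

A rectangle is described by conditions on $x$ alone and conditions on $y$ alone. Three devices give information about the pair.
\begin{itemize}
\item \emph{Agreement.} To force $x_i=y_i$, prescribe the common value: $2^N$ choices.
\item \emph{Disagreement.} To force $x_i\ne y_i$, prescribe a position $p$ and a bit $\epsilon$, and require that bit $p$ be $\epsilon$ in $x_i$ and $1-\epsilon$ in $y_i$: only $2N$ choices.
\item \emph{Comparison.} To force $x_i>y_i$, prescribe $x_i=g$ and require $y_i<g$: $2^N$ choices.
\end{itemize}
One comparison is always needed, and disagreements are almost free. So we want a rule whose leader is determined by few agreements and any number of disagreements.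

\begin{example}\label{ex:triples}
Let $r=3$, read indices modulo $3$, and put
\[
\ell(\emptyset)=1,\qquad \ell(\{i\})=i+1,\qquad \ell(\{i-1,i\})=i+1 .
\]
For $i\in[3]$ and $z,g\in K$ take
\[
R=\{x:x_i=z,\ x_{i+1}=g\},\qquad C=\{y:y_i=z,\ y_{i+1}<g\}.
\]
For $(x,y)\in R\times C$ the set $S(x,y)$ contains $i$ and misses $i+1$, so it is $\{i\}$ or $\{i-1,i\}$. We do not know which, and we need not: the leader is $i+1$ in both cases, and $x$ beats $y$. Conversely, if $x$ beats $y$ and $S(x,y)$ is $\{i\}$ or $\{i-1,i\}$, then $(x,y)$ lies in the rectangle with $z=x_i$, $g=x_{i+1}$. These $3\cdot4^N$ rectangles cover all ones with $S(x,y)\ne\emptyset$. For the remaining ones, combine a comparison $x_1=g>y_1$ with a disagreement in coordinate $2$ and a disagreement in coordinate $3$. Each of these $2^N(2N)^2$ rectangles forces $S(x,y)=\emptyset$, hence the leader $1$ and a win of $x$, and every one with $S(x,y)=\emptyset$ lies in one of them. Therefore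
\[
b(8^N)\le 3\cdot 4^N+4N^22^N=(3+o(1))\,n^{2/3},\qquad n=8^N .
\]
The gain over the lexicographic rule is that two agreements never have to be paid for.
\end{example}

Say that a rule has \emph{budget} $\beta$ if every proper $S$ has a subset $T$ with $|T|\le\beta$ such that $\ell(S')=\ell(S)$ whenever $T\subseteq S'\subseteq S$. Paying for the agreements in $T$, the disagreements outside $S$ and one comparison gives, for fixed $r$ and $N\to\infty$, a cover by $n^{(\beta+1)/r+o(1)}$ rectangles; this is contained in Proposition~\ref{prop:rank} below. Example~\ref{ex:triples} has $\beta=1$ and $r=3$. The exponent $(\beta+1)/r$ cannot reach $1/2$.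

\begin{lemma}\label{lem:barrier}
If a rule on the proper subsets of $[r]$ has budget $\beta$, then $\beta\ge(r-1)/2$, and so $(\beta+1)/r>1/2$.
\end{lemma}

\begin{proof}
The set $S_i=[r]\setminus\{i\}$ must have leader $i$. Let $T_i\subseteq S_i$ be as in the definition of budget. If $i\ne j$, $j\notin T_i$ and $i\notin T_j$, then $T_i\cup T_j$ lies between $T_i$ and $S_i$ and also between $T_j$ and $S_j$, so its leader is both $i$ and $j$, which is absurd. Hence $j\in T_i$ or $i\in T_j$ for every pair, and $r\beta\ge\sum_i|T_i|\ge\binom r2$.
\end{proof}

On the evidence of such rules one would guess an exponent between $1/2$ and $2/3$, as in \eqref{eq:conj}. The obstruction in Lemma~\ref{lem:barrier} is that the maximal agreement sets have forced, pairwise distinct leaders. To remove it we offer more candidates: all sums modulo $2$ of the strings $x_1,\dots,x_r$. The sums on which $x$ and $y$ agree form a subspace of $\mathbb F_2^r$, and even a hyperplane leaves $2^{r-1}$ candidates outside it.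

\section{Selectors and their tournaments}\label{sec:selectors}

All vector spaces are finite-dimensional over $\mathbb F_2$, and $\langle\,\cdot\,\rangle$ denotes linear span. A subspace of $V$ is \emph{proper} if it is not $V$.

\begin{definition}\label{def:selector}
Let $V\neq0$. A \emph{selector of budget $\beta$} on $V$ is a map $\ell$ from the proper subspaces of $V$ to $V$ such that for every proper subspace $U$:
\begin{enumerate}
\item[(a)] $\ell(U)\notin U$;
\item[(b)] there is a subspace $T\subseteq U$ with $\dim T\le\beta$ such that $\ell(U')=\ell(U)$ for all subspaces $U'$ with $T\subseteq U'\subseteq U$.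
\end{enumerate}
We call $\ell(U)$ the \emph{leader} of $U$ and $T$ a \emph{certificate} at $U$.
\end{definition}

A selector of budget $\beta$ also has every larger budget. The rules of Section~\ref{sec:triples} are a special case: if $e_1,\dots,e_r$ is a basis and $S_U=\{i:e_i\in U\}$, then $U\mapsto e_{\ell(S_U)}$ is a selector of the same budget, with certificates spanned by basis vectors. The lexicographic rule will be our starting point.

\begin{lemma}\label{lem:lex}
For $m\ge1$, the space $\mathbb F_2^m$ has a selector of budget $m-1$.
\end{lemma}

\begin{proof}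
Let $e_1,\dots,e_m$ be a basis. For proper $U$ let $i$ be least with $e_i\notin U$, and put $\ell(U)=e_i$ and $T=\langle e_1,\dots,e_{i-1}\rangle$. If $T\subseteq U'\subseteq U$, then $e_1,\dots,e_{i-1}\in U'$ and $e_i\notin U'$, so $\ell(U')=e_i$.
\end{proof}

Arrange $x_1,\dots,x_r\in\mathbb F_2^N$ as the columns of an $N\times r$ matrix $x$. The sum with coefficient vector $\alpha\in\mathbb F_2^r$ is then $x\alpha$, and $x$ and $y$ agree on $\alpha$ exactly when $\alpha\in\ker(x+y)$. A lower bound $T\subseteq\ker(x+y)$ costs one agreement, a factor $2^N$, per basis vector of $T$. An upper bound $\ker(x+y)\subseteq U$ must exclude up to $2^r-1$ vectors, but linear algebra keeps it cheap: the kernel is determined by the row space, and $r$ rows suffice to span the row space.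

\begin{proposition}\label{prop:rank}
If $\mathbb F_2^r$ has a selector of budget $\beta$, then for every $N\ge1$
\[
b\bigl(2^{Nr}\bigr)\le N^r\,4^{r^2}\,2^{N(\beta+1)} .
\]
\end{proposition}

\begin{proof}
Let $\ell$ be the selector, let $K=\mathbb F_2^N$ with a fixed linear order, and let $X$ be the set of $N\times r$ matrices over $\mathbb F_2$, so $|X|=2^{Nr}$. Write $x^{(p)}\in\mathbb F_2^r$ for the $p$th row of $x$, and $v\cdot\alpha=\sum_iv_i\alpha_i\in\mathbb F_2$. For $x\ne y$ put
\[
U(x,y)=\{\alpha:x\alpha=y\alpha\}=\{\alpha:(x^{(p)}+y^{(p)})\cdot\alpha=0\ \text{ for all }p\in[N]\}.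
\]
This subspace is symmetric in $x,y$, and it is proper because $x+y\neq0$.

\emph{The tournament.} Put $M(x,x)=0$, and for $x\ne y$ put $M(x,y)=1$ if and only if $x\alpha>y\alpha$ in $K$, where $\alpha=\ell(U(x,y))$. The same $\alpha$ serves $(x,y)$ and $(y,x)$, and $x\alpha\ne y\alpha$ by condition (a). So $M$ is a tournament matrix.

\emph{The rectangles.} Fix for each proper $U$ a certificate $T(U)$ with a basis. A rectangle is indexed by the following data:
\begin{itemize}
\item positions $p_1,\dots,p_r\in[N]$, repetitions allowed;
\item vectors $v_1,\dots,v_r,w_1,\dots,w_r\in\mathbb F_2^r$ with $v_j+w_j\neq0$ for some $j$; they determine the proper subspace $U=\{\alpha:(v_j+w_j)\cdot\alpha=0\text{ for all }j\}$, its leader $\alpha_0=\ell(U)$, and the basis $t_1,\dots,t_f$ of $T(U)$, where $f\le\beta$;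
\item strings $z_1,\dots,z_f\in K$ and $g\in K$.
\end{itemize}
The rectangle is $R\times C$ with
\begin{align*}
R&=\{x:\ x^{(p_j)}=v_j\ \forall j,\quad xt_i=z_i\ \forall i,\quad x\alpha_0=g\},\\
C&=\{y:\ y^{(p_j)}=w_j\ \forall j,\quad yt_i=z_i\ \forall i,\quad y\alpha_0<g\}.
\end{align*}
There are at most $N^r\cdot 2^{2r^2}\cdot 2^{N\beta}\cdot2^N$ choices of data.

\emph{The rectangles consist of ones.} Let $(x,y)\in R\times C$. Then $x\alpha_0>y\alpha_0$, so $x\ne y$. Each $v_j+w_j$ is a row of $x+y$, so $U(x,y)\subseteq U$. Each $t_i$ satisfies $xt_i=z_i=yt_i$, so $T(U)\subseteq U(x,y)$. By condition (b), $\ell(U(x,y))=\ell(U)=\alpha_0$, and therefore $M(x,y)=1$.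

\emph{The rectangles cover the ones.} Let $M(x,y)=1$. The row space of $x+y$ is nonzero of dimension at most $r$, so there are $p_1,\dots,p_r$ such that the rows of $x+y$ with these indices span it: take a basis among the rows and repeat an index if necessary. Put $v_j=x^{(p_j)}$ and $w_j=y^{(p_j)}$. A vector orthogonal to all $v_j+w_j$ is orthogonal to all rows of $x+y$, so $U=U(x,y)$. Since $t_i\in U(x,y)$, we may put $z_i=xt_i=yt_i$, and $g=x\alpha_0>y\alpha_0$ because $M(x,y)=1$. Then $(x,y)\in R\times C$.
\end{proof}

With the budget $\beta=r-1$ of Lemma~\ref{lem:lex} the bound exceeds $2^{Nr}$ and says nothing. We need selectors with $\beta$ much smaller than $r$.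

\section{Selectors of small budget}\label{sec:budget}

We build a selector in stages: given one on a space $E$, we add $m$ dimensions and raise the budget by much less than $m$. Throughout this section, $L$ has basis $e_1,\dots,e_m$ with $m\geq1$, $W=L\oplus E$ with $E\ne0$, the map $\pi\colon W\to L$ is the projection with kernel $E$, and $L_{<i}=\langle e_1,\dots,e_{i-1}\rangle$ for $1\le i\le m$.

\subsection*{Two sources of leaders}
Let $\lambda$ be a selector on $E$, and let $U$ be a proper subspace of $W$. If $E\not\subseteq U$, we would like to use the leader $\lambda(U\cap E)$, whose certificate lies in $E$ and costs nothing new. If $E\subseteq U$ this is impossible, but then $\pi(U)\ne L$, and we can use the first $e_i\notin\pi(U)$. A certificate for this choice is a subspace $\Gamma_i$ of dimension $i-1$ that projects onto $L_{<i}$, that is, the graph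
\[
\Gamma_i=\{v+\tau_i(v):v\in L_{<i}\}
\]
of a linear map $\tau_i\colon L_{<i}\to E$; any $\tau_i$ will do, because $E\subseteq U$. The difficulty is that condition (b) now gives the leader $e_i$ to every subspace between $\Gamma_i$ and $U$, including many that do not contain $E$. A subspace whose leader comes from $\lambda$ must keep these out of the interval above its certificate, and we will see that this costs one dimension for each $\Gamma_i$ that it contains. So the maps $\tau_i$ should be chosen such that a subspace not containing $E$ contains few of the graphs.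

\begin{example}\label{ex:line}
Let $E=\langle f\rangle$ be a line. If all $\tau_i$ vanish, then $\Gamma_i=L_{<i}$, and $U=L$ contains all $m$ graphs. Take instead $\Gamma_1=0$ and
\[
\Gamma_i=\langle e_1,\dots,e_{i-2},\,e_{i-1}+f\rangle\qquad(2\le i\le m).
\]
If $U$ contains $\Gamma_i$ and $\Gamma_j$ with $2\le i<j$, it contains $e_{i-1}+f\in\Gamma_i$ and $e_{i-1}\in \Gamma_j$, hence $f$. So a subspace not containing $E$ contains at most two graphs. The line $E$ has a selector of budget $0$, and the next lemma gives a selector of budget $\max(m-1,2)$ in dimension $m+1$. For $m\ge3$ the budget is $m-1$, one less than Lemma~\ref{lem:lex} gives in that dimension.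
\end{example}

\begin{lemma}\label{lem:extension}
Let $E$ have a selector $\lambda$ of budget $d$. Let $\tau_i\colon L_{<i}\to E$ $(1\le i\le m)$ be linear maps with graphs $\Gamma_i$, and suppose that every subspace $U\subseteq W$ with $E\not\subseteq U$ contains $\Gamma_i$ for at most $\gamma$ indices $i$. Then $W$ has a selector of budget $\max(m-1,\,d+\gamma)$.
\end{lemma}

\begin{proof}
For a proper subspace $U$ of $W$ let $\kappa(U)$ be the least $i$ with $e_i\notin\pi(U)$, and $\kappa(U)=m+1$ if $\pi(U)=L$. If $U'\subseteq U$, then $\pi(U')\subseteq\pi(U)$, so $\kappa(U')\le\kappa(U)$. Write $\kappa=\kappa(U)$. We say that $U$ has \emph{type I} if $\kappa\le m$ and $\Gamma_\kappa\subseteq U$, and \emph{type II} otherwise.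

\emph{Leaders.} For $U$ of type I put $\ell(U)=e_\kappa$; it is not in $U$ since $\pi(e_\kappa)=e_\kappa\notin\pi(U)$. Let $U$ have type II. Then $E\not\subseteq U$. Indeed, if $E\subseteq U$, then $U=\pi(U)\oplus E$ with $\pi(U)\neq L$ because $U$ is proper, so $\kappa\le m$ and $\Gamma_\kappa\subseteq L_{<\kappa}\oplus E\subseteq U$, which is type I. Thus $U\cap E$ is a proper subspace of $E$, and we put $\ell(U)=\lambda(U\cap E)$, a vector of $E$ outside $U$.

\emph{Certificates in type I.} Take $T=\Gamma_\kappa$, of dimension $\kappa-1\le m-1$. If $\Gamma_\kappa\subseteq U'\subseteq U$, then $L_{<\kappa}\subseteq\pi(U')\subseteq\pi(U)$ and $e_\kappa\notin\pi(U)$, so $\kappa(U')=\kappa$, the space $U'$ has type I, and $\ell(U')=e_\kappa$.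

\emph{Certificates in type II.} Let $D\subseteq U\cap E$ be a certificate for $\lambda$ at $U\cap E$ with $\dim D\le d$, and let
\[
\mathcal B=\{i<\kappa:\ \Gamma_i\subseteq U\}.
\]
Since $E\not\subseteq U$, the hypothesis gives $|\mathcal B|\le\gamma$. For $i\in\mathcal B$ we have $e_i\in\pi(U)$, so there is $u_i\in U$ with $\pi(u_i)=e_i$. Put $T=D+\langle u_i:i\in\mathcal B\rangle\subseteq U$, of dimension at most $d+\gamma$, and let $T\subseteq U'\subseteq U$.

Suppose that $U'$ has type I, and put $\kappa'=\kappa(U')$. Then $\kappa'\le m$, $\kappa'\le\kappa$ and $\Gamma_{\kappa'}\subseteq U'\subseteq U$. If $\kappa'=\kappa$, this says that $U$ has type I, which is false. If $\kappa'<\kappa$, then $\kappa'\in\mathcal B$, so $u_{\kappa'}\in T\subseteq U'$ and $e_{\kappa'}\in\pi(U')$, against the definition of $\kappa'$. So $U'$ has type II. Since $D\subseteq U'\cap E\subseteq U\cap E$, we get $\ell(U')=\lambda(U'\cap E)=\lambda(U\cap E)=\ell(U)$.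
\end{proof}

\begin{remark}\label{rem:zero}
The hypothesis on the graphs is used only to bound $|\mathcal B|$, but without it the construction can gain nothing. Let all $\tau_i$ vanish, let $D'$ be a proper subspace of $E$, and let $T$ be any certificate at $U=L\oplus D'$, which has type II. If $\pi(T)\ne L$, then $U'=\pi(T)\oplus D'$ lies between $T$ and $U$ and contains $L_{<\kappa(U')}=\Gamma_{\kappa(U')}$, so it has type I and its leader is not in $E$; hence $\pi(T)=L$. If $T\cap E\subseteq D''\subseteq D'$, then $T+D''$ lies between $T$ and $U$, has type II and meets $E$ in $D''$, so $\lambda(D'')=\lambda(D')$; hence $T\cap E$ is a certificate for $\lambda$ at $D'$. As $\dim T=m+\dim(T\cap E)$, the budget grows by the full $m$.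
\end{remark}

\subsection*{Random graphs}
If $U$ contains $\Gamma_i$ and $\Gamma_j$ with $i<j$, then $\tau_i$ and $\tau_j$ agree on $L_{<i}$ modulo $U\cap E$. In Example~\ref{ex:line} the only proper subspace of $E$ is $0$, and the maps could be separated by hand. In general they must be separated modulo every hyperplane of $E$ at once, and a random choice does this. Small indices have to be given up, because two functionals on a small space $L_{<i}$ agree with large probability; for instance $\Gamma_1=0$ lies in every $U$. The parameter $c$ below is the number of indices given up.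

\begin{lemma}\label{lem:random}
Let $\rho=\dim E$, and let $c,q\ge1$ be integers with $cq\ge\rho+m$. There are linear maps $\tau_i\colon L_{<i}\to E$ such that every subspace $U\subseteq W$ with $E\not\subseteq U$ contains $\Gamma_i$ for at most $c+q$ indices $i$.
\end{lemma}

\begin{proof}
Call a pair consisting of a nonzero functional $\chi\in E^*$ and indices $c<i_1<\dots<i_{q+1}\le m$ a \emph{coincidence} if
\[
\chi\tau_{i_t}=\chi\tau_{i_{q+1}}\big|_{L_{<i_t}}\qquad\text{for all }t\in[q].
\]

\emph{Maps without coincidences exist.} Choose the $\tau_i$ independently and uniformly at random. Fix $\chi\ne0$. The map $\tau\mapsto\chi\tau$ from $\operatorname{Hom}(L_{<i},E)$ to $L_{<i}^*$ is linear and onto, so all its fibers have the same size, and the functionals $\chi\tau_i$ are independent and uniform in $L_{<i}^*$, a set of $2^{i-1}$ elements. Fix the indices and condition on $\tau_{i_{q+1}}$. Then the $q$ equations are independent events of probabilities $2^{-(i_t-1)}\le2^{-c}$, so all hold with probability at most $2^{-cq}$. There are fewer than $2^\rho$ choices of $\chi$ and at most $2^m$ index sets, so the expected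 number of coincidences is less than $2^{\rho+m-cq}\le1$. Some choice of the $\tau_i$ has none; fix it.

\emph{They have the required property.} Let $E\not\subseteq U$, and suppose that $U$ contains more than $c+q$ graphs. Then it contains $\Gamma_{i_1},\dots,\Gamma_{i_{q+1}}$ for some $c<i_1<\dots<i_{q+1}\le m$. The proper subspace $U\cap E$ of $E$ is annihilated by some nonzero $\chi\in E^*$. For $t\in[q]$ and $v\in L_{<i_t}\subseteq L_{<i_{q+1}}$, both $v+\tau_{i_t}(v)$ and $v+\tau_{i_{q+1}}(v)$ lie in $U$, so their difference lies in $U\cap E$, and $\chi\tau_{i_t}(v)=\chi\tau_{i_{q+1}}(v)$. This is a coincidence, a contradiction.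
\end{proof}

\subsection*{Iteration}
By Lemmas~\ref{lem:extension} and~\ref{lem:random}, a selector of budget $d$ in dimension $\rho$ yields one of budget $\max(m-1,\,d+c+q)$ in dimension $\rho+m$ whenever $cq\ge\rho+m$. One step cannot bring the bound below $m-1$, so we reach dimension $r$ in $a$ stages of size $m=r/a$. Each stage adds $c+q$, which can be kept at about $2\sqrt r$. The total, about $r/a+2a\sqrt r$, is smallest in order of magnitude when $a$ is of order $r^{1/4}$, and it is then of order $r^{3/4}$.

\begin{proposition}\label{prop:budget}
For every integer $a\ge1$, the space $\mathbb F_2^{a^4}$ has a selector of budget $3a^3-1$.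
\end{proposition}

\begin{proof}
Let $m=a^3$ and $c=a^2$. We show by induction on $j\in[a]$ that a space $E_j$ of dimension $jm$ has a selector of budget $\beta_j=a^3-1+2a^2(j-1)$. For $j=1$ this is Lemma~\ref{lem:lex}. Let $1\le j\le a-1$, and apply Lemma~\ref{lem:random} to $E=E_j$ with $\rho=jm$ and $q=(j+1)a\le a^2$; this is allowed since $cq=(j+1)a^3=\rho+m$. Lemma~\ref{lem:extension} with $\gamma=c+q\le2a^2$ gives a selector on $E_{j+1}=L\oplus E_j$ of budget $\max(m-1,\,\beta_j+2a^2)=\beta_{j+1}$. Finally, $\dim E_a=a^4$ and $\beta_a=3a^3-2a^2-1\le3a^3-1$.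
\end{proof}

\section{Proof of the theorem}\label{sec:proof}

With $r=a^4$ and $\beta+1=3a^3$ the exponent $(\beta+1)/r$ equals $3/a$, which is below $1/2$ already for $a=7$. For the sharper bound we let $r$ grow with $N$. The logarithm of the bound in Proposition~\ref{prop:rank} has main terms $2r^2$ and $3Nr^{3/4}$. They have the same order when $N=r^{5/4}$; then $\log n=Nr=r^{9/4}$, and the logarithm of the rank has order $r^2=(\log n)^{8/9}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $a\ge2$. Apply Proposition~\ref{prop:rank} with $r=a^4$, the budget $\beta=3a^3-1$ of Proposition~\ref{prop:budget}, and $N=a^5$. Then $Nr=a^9$ and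
\[
\log b\bigl(2^{a^9}\bigr)\le r\log N+2r^2+N(\beta+1)=5a^4\log a+2a^8+3a^8\le6a^8,
\]
because $5\log a\le5a\le a^4$ for $a\ge2$.

Let $n\ge3$ and $a=\lceil(\log n)^{1/9}\rceil\ge2$. Then $n\le2^{a^9}$, and $b$ is nondecreasing, so $b(n)\le2^{6a^8}$. Since $a<(\log n)^{1/9}+1$,
\[
6a^8\le6\bigl(1+(\log n)^{-1/9}\bigr)^8(\log n)^{8/9}\le7(\log n)^{8/9}
\]
for large $n$.

Let $\eta=(\frac16\log k)^{1/8}$ and $a=\lfloor \eta\rfloor$, which is at least $2$ for large $k$. Then $b(2^{a^9})\le2^{6a^8}\le k$, so $\operatorname{tc}(k)\ge2^{a^9}$. Moreover,
\[
a^9\ge(\eta-1)^9=(1-1/\eta)^9\,6^{-9/8}(\log k)^{9/8}.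
\]
Here $6^{-9/8}>\frac18$ because $6^9=10077696<16777216=8^8$, and $(1-1/\eta)^9\to1$ as $k\to\infty$. Hence $a^9\ge\frac18(\log k)^{9/8}$ for large $k$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
Theorem~\ref{thm:main} reads $b(n)\le n^{7(\log n)^{-1/9}}$ and $\operatorname{tc}(k)\ge k^{\frac18(\log k)^{1/8}}$; the first exponent tends to $0$ and the second to infinity. With $\varepsilon=\frac12$ and $A=2$ we get $b(n)<\sqrt n\le n^{2/3}$ and $\operatorname{tc}(k)>k^2\ge k^{3/2}$ for all large $n$ and $k$. Since \eqref{eq:conj} asserts all four inequalities, it is false.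
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Domination and Matrix Properties in Tournaments and} (title as printed),
\texttt{http://www.ucdenver.edu/}\allowbreak\texttt{academics/}\allowbreak\texttt{colleges/}\allowbreak\texttt{CLAS/}\allowbreak\texttt{Departments/}\allowbreak\texttt{math/}\allowbreak\texttt{students/}\allowbreak\texttt{alumni/}\allowbreak\texttt{Documents/}\allowbreak\texttt{Student\%20Theses/}\allowbreak\texttt{StewartD\_PhDThesis.pdf}.

\end{thebibliography}
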